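\title{A coherent Souslin tree forces a ccc poset\\ without the Knaster property}

\begin{abstract}
We prove in ZFC that forcing with a coherent Souslin tree $S$ adds two ccc posets of size $\aleph_1$ whose product is not ccc and neither of which has an uncountable set of pairwise compatible conditions. In particular $S$ forces that some ccc poset fails to have the Knaster property, also over models of $PFA(S)$. More generally, any finite simplicial complex can be realized as the pattern of ccc products of finitely many posets in the extension. The proof colors $\omega_1$ by residues modulo $m$ in such a way that changing one value of the generic branch rotates the colors on a tail.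
\end{abstract}

\section{The question and the results}\label{sec:intro}

Posets are forcing notions: $q\le p$ means that $q$ extends $p$, and two conditions are \emph{compatible} if they have a common extension. An \emph{antichain} is a set of pairwise incompatible conditions, and a set of pairwise compatible conditions is \emph{linked}. A poset is \emph{ccc} if its antichains are countable, that is, if every uncountable set of conditions contains two compatible ones. It has the \emph{Knaster property} if every uncountable set of conditions contains an uncountable linked subset. Products are ordered coordinatewise. Recall that $\mathrm{MA}_{\aleph_1}$ asserts that for every ccc poset and every family of $\aleph_1$ dense subsets there is a filter meeting all of them.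

The Knaster property implies the ccc. Two standard facts explain why one asks for the converse.

\begin{proposition}\label{prop:basic}
\begin{enumerate}
\item[(a)] If $P$ has the Knaster property and $Q$ is ccc, then $P\times Q$ is ccc.
\item[(b)] $\mathrm{MA}_{\aleph_1}$ implies that every ccc poset has the Knaster property.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $(p_\alpha,q_\alpha)$, $\alpha<\omega_1$, be conditions. Either some value $p_\alpha$ repeats uncountably often, or there are uncountably many values and the Knaster property applies; in both cases the $p_\alpha$, $\alpha\in A$, are pairwise compatible for some uncountable $A$. Since $Q$ is ccc, $q_\alpha$ and $q_\beta$ are compatible for some $\alpha\ne\beta$ in $A$.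

(b) Let $p_\alpha$, $\alpha<\omega_1$, be distinct conditions of a ccc poset $P$, and let $D$ be the set of $q$ compatible with only countably many $p_\alpha$. If $D$ were dense, then, being closed under extension, it would contain a maximal antichain of $P$; this antichain is countable, so some $p_\alpha$ would be incompatible with all its members, which is absurd. So some $p$ has no extension in $D$, and the sets $\{q\le p:\exists\beta\ge\alpha\ (q\le p_\beta)\}$ are dense below $p$. If $G$ is a filter meeting all of them, the $p_\beta$ extended by a member of $G$ form an uncountable linked set.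
\end{proof}

So ``every ccc poset has the Knaster property'' is a consequence of $\mathrm{MA}_{\aleph_1}$ that makes the ccc productive. We ask whether it can hold after forcing with a Souslin tree.

\begin{definition}\label{def:S}
A \emph{coherent Souslin tree} is an uncountable set $S\subseteq\omega^{<\omega_1}$, ordered by end-extension, with no uncountable chain and no uncountable set of pairwise incomparable nodes, such that
\begin{enumerate}
\item[(i)] $S$ is closed under initial segments;
\item[(ii)] for all $s,t\in S$ the set $\{\xi\in\operatorname{dom}s\cap\operatorname{dom}t:s(\xi)\ne t(\xi)\}$ is finite;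
\item[(iii)] if $s\in S$ and $t:\operatorname{dom}s\to\omega$ differs from $s$ at finitely many places, then $t\in S$;
\item[(iv)] every node of $S$ has extensions in $S$ at every higher countable level and has at least two immediate successors.
\end{enumerate}
\end{definition}

As a forcing notion, $S$ is ordered by $t\le s$ iff $t\supseteq s$. Two nodes are compatible iff they are comparable, so $S$ is ccc and its linked subsets are its chains, which are countable. Thus $S$ itself is a ccc poset without the Knaster property. Forcing with $S$ adds a cofinal branch $b:\omega_1\to\omega$ and destroys this example: the nodes obtained from $b\restriction(\xi+1)$ by replacing the last value $b(\xi)$ with $b(\xi)+1$ lie in $S$ by (iii) and are pairwise incomparable, so $S$ is not ccc in $V[b]$.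

The axiom $PFA(S)$ states: for every proper poset $\mathcal P$ that preserves $S$ as a Souslin tree and every family $\mathcal D$ of $\aleph_1$ dense subsets of $\mathcal P$, there is a filter $G\subseteq\mathcal P$ meeting every member of $\mathcal D$. (Properness plays no role in our proofs, and we do not recall it.) It is known that $\mathrm{MA}_{\aleph_1}$ fails in every forcing extension by a Souslin tree, so Proposition~\ref{prop:basic}(b) is never available in $V[b]$. The following problem, posed in \cite{source}, asks whether its conclusion survives.

\medskip
\noindent\textbf{Problem.} \emph{Assume $PFA(S)$. Does $S$ force that every ccc poset has the Knaster property?}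
\medskip

One may well guess that it does. The visible counterexample is gone, and there is a natural strategy: given an $S$-name for an uncountable subset of a ccc poset, look for a proper $S$-preserving poset whose generic filter produces an $S$-name for an uncountable linked subset, and apply $PFA(S)$. The answer is nevertheless negative, and for a reason that has nothing to do with the ground model. In all statements below $S$ is a coherent Souslin tree in $V$, the function $b$ is a $V$-generic branch of $S$, and only ZFC is assumed.

\begin{theorem}\label{thm:main}
In $V[b]$ there are two ccc posets $Q_0,Q_1$ of size $\aleph_1$ whose product is not ccc. Neither of them has an uncountable linked subset; in particular, neither has the Knaster property. Hence $S$ forces that some ccc poset fails to have the Knaster property.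
\end{theorem}

This is the case $m=2$ of a statement that costs no extra work.

\begin{theorem}\label{thm:strong}
For every integer $m\ge2$ there are in $V[b]$ posets $Q_I$ $(I\subseteq\mathbb Z/m)$, each of size $\aleph_1$, with the following properties.
\begin{enumerate}
\item[(1)] For all $k\ge1$ and $I_1,\dots,I_k\subseteq\mathbb Z/m$, repetitions allowed, $Q_{I_1}\times\dots\times Q_{I_k}$ is ccc if and only if $I_1\cap\dots\cap I_k\ne\emptyset$.
\item[(2)] If $\emptyset\ne I\subsetneq\mathbb Z/m$, then all finite powers of $Q_I$ are ccc, but $Q_I$ has no uncountable linked subset.
\end{enumerate}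
\end{theorem}

A \emph{simplicial complex} with vertex set $\{1,\dots,n\}$ is a family $K$ of subsets of $\{1,\dots,n\}$, called faces, that is closed under subsets and contains every singleton. If $Q_1,\dots,Q_n$ are ccc posets, the sets $A$ for which $\prod_{j\in A}Q_j$ is ccc form such a family, because an antichain in a subproduct lifts to the full product by fixing the remaining coordinates. In $V[b]$ there is no other restriction.

\begin{corollary}\label{cor:complex}
Let $K$ be a simplicial complex with vertex set $\{1,\dots,n\}$. In $V[b]$ there are posets $Q_1,\dots,Q_n$ such that for nonempty $A\subseteq\{1,\dots,n\}$ the product $\prod_{j\in A}Q_j$ is ccc if and only if $A\in K$. For example, for each $n\ge2$ there are $n$ posets such that any $n-1$ of them have a ccc product while the product of all $n$ is not ccc.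
\end{corollary}

The proof has a combinatorial half and a forcing half. Section~\ref{sec:posets} attaches posets $Q_I$ to any coloring of $\omega_1$ and isolates the property of the coloring that is needed; Section~\ref{sec:sigma} reads a coloring off the branch $b$. Section~\ref{sec:two} shows the whole mechanism for two colors and one-point conditions. Sections~\ref{sec:split} and~\ref{sec:chain} give the general proof, and Section~\ref{sec:hyp} reviews the hypotheses.

\section{Standard facts}\label{sec:facts}

Let $\Lambda$ be the set of nonzero limit ordinals below $\omega_1$. It is closed and unbounded, hence stationary (it meets every closed unbounded set). Stationary sets are uncountable.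

\medskip
\noindent\textbf{Fodor's lemma.} If $\Gamma\subseteq\omega_1$ is stationary and $f(\gamma)<\gamma$ for all $\gamma\in\Gamma$, then $f$ is constant on a stationary subset of $\Gamma$.

\medskip
\noindent\textbf{$\Delta$-system lemma.} If $F_\gamma$, $\gamma\in A$, are finite sets and $A$ is uncountable, there are an uncountable $A'\subseteq A$ and a set $R$, the \emph{root}, with $F_\gamma\cap F_\delta=R$ for all $\gamma\ne\delta$ in $A'$. (The $F_\gamma$ need not be distinct: if one set repeats uncountably often, take it as the root.)

\medskip
\noindent\textbf{Forcing.} Let $P\in V$ be a poset.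
\begin{enumerate}
\item[(F1)] If $P$ is ccc, then $\omega_1^{V[G]}=\omega_1^V$ for every $V$-generic filter $G\subseteq P$.
\item[(F2)] Let $\varphi(x)$ be a formula with parameters in $V$. If $V[G]\models\varphi(G)$, then some $p\in G$ forces $\varphi(\dot G)$, and then $V[H]\models\varphi(H)$ for every $V$-generic $H\ni p$. If $V[G]\models\varphi(G)$ for every generic $G$, then every condition forces $\varphi(\dot G)$.
\item[(F3)] If $\pi\in V$ is an automorphism of $P$ and $G$ is $V$-generic, then $\pi[G]$ is $V$-generic and $V[\pi[G]]=V[G]$. Indeed, $\pi^{-1}$ maps dense sets of $V$ to dense sets of $V$, and each filter is computed from the other using $\pi$.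
\end{enumerate}

Let $G\subseteq S$ be $V$-generic. By (F1), $\omega_1$ is the same in $V$ and $V[G]$. The filter $G$ is a chain, and by (iv) the sets $\{s\in S:\operatorname{dom}s\ge\alpha\}$ are dense, so $b=\bigcup G$ is a function from $\omega_1$ to $\omega$. By (i), $G=\{b\restriction\alpha:\alpha<\omega_1\}$. We call $c:\omega_1\to\omega$ a \emph{cofinal branch} of $S$ if $c\restriction\alpha\in S$ for all $\alpha<\omega_1$, and a \emph{$V$-generic branch} if moreover $\{c\restriction\alpha:\alpha<\omega_1\}$ is $V$-generic; we write $V[c]$ for the extension.

\section{Posets of homogeneous sets}\label{sec:posets}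

Color pairs of countable ordinals with colors $0$ and $1$, and let $Q_\varepsilon$ be the poset of finite sets all of whose pairs have color $\varepsilon$. The product $Q_0\times Q_1$ is never ccc, because the conditions $(\{\alpha\},\{\alpha\})$ form an antichain. The difficulty is to make each factor ccc: among uncountably many finite homogeneous sets one must find two, $F$ and $F'$, such that \emph{all} pairs between $F$ and $F'$ have the right color at once. We therefore want a coloring of pairs in which these many pairs can be tied together. We let the color of $\{\alpha,\beta\}$ depend only on the ordinal at which two nodes $e_\alpha,e_\beta$ of a coherent tree split. The tree $S$ cannot serve, since it has a cofinal branch in $V[b]$ and nodes on a branch do not split. We need a coherent tree that has no cofinal branch in $V[b]$ either.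

Write $f=^*g$ if $f$ and $g$ have the same domain and differ at finitely many points. The next lemma is standard.

\begin{lemma}\label{lem:e}
There are finite-to-one functions $e_\alpha:\alpha\to\omega$ $(\alpha<\omega_1)$ with $e_\beta\restriction\alpha=^*e_\alpha$ whenever $\alpha<\beta$.
\end{lemma}

\begin{proof}
By recursion. Let $e_0=\emptyset$ and $e_{\alpha+1}=e_\alpha\cup\{(\alpha,0)\}$. For $\alpha\in\Lambda$ choose $0=\alpha_0<\alpha_1<\cdots$ with supremum $\alpha$, let $J_n=[\alpha_n,\alpha_{n+1})$, and put $e_\alpha(\xi)=\max(e_{\alpha_{n+1}}(\xi),n)$ for $\xi\in J_n$. If $e_\alpha(\xi)=k$ and $\xi\in J_n$, then $n\le k$ and $e_{\alpha_{n+1}}(\xi)\le k$; for given $k$ this leaves finitely many $n$ and, for each, finitely many $\xi$. So $e_\alpha$ is finite-to-one. On $J_n$, $e_\alpha$ differs from $e_{\alpha_{n+1}}$ only at the finitely many $\xi$ with $e_{\alpha_{n+1}}(\xi)<n$, and for $\beta<\alpha$ the functions $e_{\alpha_{n+1}}$ and $e_\beta$ differ finitely often on $J_n\cap\beta$ by the inductive hypothesis. As $\beta$ meets finitely many $J_n$, we get $e_\alpha\restriction\beta=^*e_\beta$.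
\end{proof}

Fix such a sequence in $V$ and let
\[T=\{t:\ t=^*e_\alpha\text{ for some }\alpha<\omega_1,\ t:\alpha\to\omega\},\]
ordered by inclusion. Then $T$ is closed under restrictions, its levels $T_\alpha=\{t\in T:\operatorname{dom}t=\alpha\}$ are countable, its members are finite-to-one, and it is coherent: $t\restriction\gamma=^*t'\restriction\gamma$ whenever $t,t'\in T$ and $\gamma\le\operatorname{dom}t,\operatorname{dom}t'$. Since $\omega_1$ is preserved, $(e_\alpha)$ still satisfies Lemma~\ref{lem:e} in $V[b]$, and the definition of $T$ gives the same set there, as finite modifications of $e_\alpha$ lie in $V$. All statements below about $T$ alone are ZFC theorems about such a sequence, and we apply them in $V[b]$.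

\begin{lemma}\label{lem:nochain}
No uncountable subset of $T$ is a chain.
\end{lemma}

\begin{proof}
A chain has at most one node on each level, so the union of an uncountable chain is a function $g:\omega_1\to\omega$ with $g\restriction\alpha\in T$ for all $\alpha$. It is constant on an uncountable set. If $\alpha<\omega_1$ bounds the first $\omega$ points of that set, then $g\restriction\alpha$ is not finite-to-one.
\end{proof}

Incomparable $t,t'\in T$ differ at some point of $\operatorname{dom}t\cap\operatorname{dom}t'$; let $\Delta(t,t')$ be the least such point. For $Y\subseteq T$ the \emph{splitting set} of $Y$ is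
\[\Delta(Y)=\{\Delta(t,t'):t,t'\in Y\text{ incomparable}\}.\]
By Lemma~\ref{lem:nochain}, $\Delta(Y)\ne\emptyset$ when $Y$ is uncountable.

\begin{definition}\label{def:Q}
Let $m\ge2$ and $\sigma:\omega_1\to\mathbb Z/m$. For $I\subseteq\mathbb Z/m$, let $Q_I(\sigma)$ be the set of finite $F\subseteq\omega_1$ such that for all distinct $\alpha,\beta\in F$ the nodes $e_\alpha,e_\beta$ are incomparable and $\sigma(\Delta(e_\alpha,e_\beta))\in I$, ordered by reverse inclusion. The coloring $\sigma$ is \emph{rich} if for every uncountable $Y\subseteq T$ and every $i\in\mathbb Z/m$ there is $\eta\in\Delta(Y)$ with $\sigma(\eta)=i$.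
\end{definition}

All singletons belong to $Q_I(\sigma)$, so this poset has size $\aleph_1$. It is closed under subsets, so
\begin{equation}\label{eq:compat}
F,F'\in Q_I(\sigma)\text{ are compatible if and only if }F\cup F'\in Q_I(\sigma).
\end{equation}
Section~\ref{sec:chain} shows that for rich $\sigma$ these posets have the properties listed in Theorem~\ref{thm:strong}. By Proposition~\ref{prop:basic}(b) there is then no rich coloring under $\mathrm{MA}_{\aleph_1}$, so one cannot expect to write one down from $(e_\alpha)$ alone. This is where the generic branch enters.

\section{A coloring read from the generic branch}\label{sec:sigma}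

Fix $m\ge2$. We have no control over the uncountable subsets of $T$ in $V[b]$, so richness will be proved by symmetry: we want a coloring $\sigma_b$ whose colors are rotated when $b$ is replaced by another generic branch giving the same model. The ordinal $\eta$ at which we inspect the color will be found only after the new branch has been chosen, so the rotation has to take place on a whole tail of $\omega_1$. The first candidate, $\eta\mapsto b(\eta)\bmod m$, does not allow this: by (ii), two cofinal branches of $S$ differ at finitely many points below each countable ordinal. A sum $\sum_{\xi<\eta}b(\xi)$ would react at every $\eta>\xi$ to a change of the single value $b(\xi)$, but it is an infinite sum. Coherence repairs it: subtract a fixed node of the same height.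

In $V$, use (iv) to choose $s_\eta\in S$ with $\operatorname{dom}s_\eta=\eta$ for each $\eta<\omega_1$. For a cofinal branch $c$ of $S$ put
\[\sigma_c(\eta)=\sum_{\xi<\eta}\bigl(c(\xi)-s_\eta(\xi)\bigr)\bmod m\ \in\mathbb Z/m .\]
Since $c\restriction\eta$ and $s_\eta$ are both in $S$, only finitely many summands are nonzero by (ii). For instance, if $\eta$ is finite and $s_\eta$ is identically $0$, then $\sigma_c(\eta)=c(0)+\dots+c(\eta-1)\bmod m$.

To raise one value of a branch by $1$ modulo $m$ through an automorphism we need a bijection of $\omega$, which $v\mapsto v+1$ is not. Let $\tau(v)=v+1$ if $m\nmid v+1$ and $\tau(v)=v+1-m$ otherwise. This permutes each block $\{mk,\dots,mk+m-1\}$ cyclically, and $\tau(v)\equiv v+1\pmod m$.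

\begin{lemma}\label{lem:shift}
Let $\xi<\omega_1$ and $k<\omega$, and let $b_k$ be obtained from $b$ by replacing the value $b(\xi)$ with $\tau^k(b(\xi))$. Then $b_k$ is a $V$-generic branch, $V[b_k]=V[b]$, $b_k\restriction\xi=b\restriction\xi$, and
\begin{equation}\label{eq:shift}
\sigma_{b_k}(\eta)=\sigma_b(\eta)+k\qquad\text{for all }\eta>\xi .
\end{equation}
\end{lemma}

\begin{proof}
For $s\in S$ let $\pi(s)=s$ if $\operatorname{dom}s\le\xi$, and otherwise let $\pi(s)$ be $s$ with $s(\xi)$ replaced by $\tau(s(\xi))$. By (iii), $\pi$ maps $S$ into $S$, and so does the map defined in the same way from $\tau^{-1}$, which is its inverse. Both preserve inclusion: if $s\subseteq t$, then either $\xi\notin\operatorname{dom}s$ and $s$ is untouched, or the same value is changed in the same way in $s$ and $t$. So $\pi\in V$ is an automorphism of $S$, and $\pi^k(b\restriction\alpha)=b_k\restriction\alpha$ for all $\alpha$. Now (F3) gives the first two claims. For $\eta>\xi$ the sums defining $\sigma_{b_k}(\eta)$ and $\sigma_b(\eta)$ differ only in the term with index $\xi$, and $\tau^k(b(\xi))\equiv b(\xi)+k\pmod m$.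
\end{proof}

\section{Two colors and one-point conditions}\label{sec:two}

Let $m=2$ and $Q_\varepsilon=Q_{\{\varepsilon\}}(\sigma_b)$, and look only at one-point conditions. By \eqref{eq:compat}, $\{\alpha\}$ and $\{\beta\}$ with $\alpha\neq\beta$ are compatible in $Q_\varepsilon$ iff $e_\alpha,e_\beta$ are incomparable and split at an ordinal of color $\varepsilon$. Let $A\subseteq\omega_1$ be uncountable and $Y=\{e_\alpha:\alpha\in A\}$. If the singletons from $A$ form an antichain of $Q_0$, then $\Delta(Y)$ omits color $0$. If they form a linked subset of $Q_1$, then again $\Delta(Y)$ omits color $0$. So richness excludes both uncountable antichains and uncountable linked sets of singletons, in either poset.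

Why is $\sigma_b$ rich? Suppose that some uncountable $Y$ has $\sigma_b\equiv1$ on $\Delta(Y)$. Some node $s\subset b$ forces that such a set exists. Let $\xi=\operatorname{dom}s$ and let $b'=b_1$ be the branch of Lemma~\ref{lem:shift}; here $\tau$ swaps $2k$ and $2k+1$, so $b'$ is $b$ with the parity of one value flipped. Since $b'$ is generic and extends $s$, there is an uncountable $Y'\subseteq T$ in $V[b']=V[b]$ with $\sigma_{b'}\equiv1$ on $\Delta(Y')$. By \eqref{eq:shift}, $\sigma_b\equiv0$ on the part of $\Delta(Y')$ above $\xi$. Hence $\Delta(Y)$ and $\Delta(Y')$ have no common point above $\xi$.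

Nothing relates $Y'$ to $Y$ except that both live in the same model. So we need that \emph{any} two uncountable subsets of $T$ have a common splitting level above $\xi$. Here is the case in which this is visible. Let $\zeta=\xi+1$, and suppose that for uncountably many $\gamma>\zeta$ there are $y_\gamma\in Y$ and $y'_\gamma\in Y'$ with domain $\gamma$ that agree on $[\zeta,\gamma)$. As $T_\zeta$ is countable, we may assume that $y_\gamma\restriction\zeta=h$ and $y'_\gamma\restriction\zeta=h'$ do not depend on $\gamma$. By Lemma~\ref{lem:nochain} some $y_\gamma,y_\delta$ with $\gamma<\delta$ are incomparable, and they split at some $\eta\in[\zeta,\gamma)$. Then $y'_\gamma$ and $y'_\delta$ agree below $\zeta$ and copy $y_\gamma$ and $y_\delta$ on $[\zeta,\gamma)$, so they also split at $\eta$. In general, coherence says that $y_\gamma$ and $y'_\gamma$ differ at finitely many points below $\gamma$, and Fodor's lemma puts these points below one ordinal $\zeta$. The next section carries this out for finitely many nodes at once, in a form that also handles conditions with more than one point.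

\section{Splitting levels and richness}\label{sec:split}

\begin{lemma}[Uniformization]\label{lem:unif}
Let $n\ge1$ and $\zeta_0<\omega_1$. For $\gamma\in\Lambda$ let $t^0_\gamma,\dots,t^{n-1}_\gamma\in T$ have domains $\ge\gamma$, and put $u_\gamma=t^0_\gamma\restriction\gamma$. Then there are an uncountable $\Gamma\subseteq\Lambda$, an ordinal $\zeta$ with $\zeta_0\le\zeta\le\min\Gamma$, and $h_0,\dots,h_{n-1}\in T_\zeta$ such that for all $\gamma\in\Gamma$ and $l<n$
\begin{equation}\label{eq:unif}
t^l_\gamma\restriction\zeta=h_l,\qquad t^l_\gamma\restriction[\zeta,\gamma)=u_\gamma\restriction[\zeta,\gamma).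
\end{equation}
Consequently, for $\gamma,\delta\in\Gamma$ and $l,l'<n$:
\begin{enumerate}
\item[(a)] if $h_l\ne h_{l'}$, then $t^l_\gamma$ and $t^{l'}_\delta$ are incomparable and split at $\Delta(h_l,h_{l'})$; here $\gamma=\delta$ is allowed;
\item[(b)] if $h_l=h_{l'}$ and $u_\gamma,u_\delta$ are incomparable, then $t^l_\gamma$ and $t^{l'}_\delta$ are incomparable and split at $\Delta(u_\gamma,u_\delta)\ge\zeta$.
\end{enumerate}
The set $U=\{u_\gamma:\gamma\in\Gamma\}$ is an uncountable subset of $T$.
\end{lemma}

\begin{proof}
By coherence of $T$, the set $D_\gamma=\{\nu<\gamma:\exists l<n\ (t^l_\gamma(\nu)\ne t^0_\gamma(\nu))\}$ is finite. As $\gamma$ is a limit ordinal, $f(\gamma)=\sup\{\nu+1:\nu\in D_\gamma\}$ is below $\gamma$. By Fodor's lemma $f$ has a constant value $\zeta_1$ on a stationary set. Let $\zeta=\max(\zeta_0,\zeta_1)$ and discard the countably many $\gamma<\zeta$. For the remaining $\gamma$ we have $D_\gamma\subseteq\zeta\le\gamma$, which is the second part of \eqref{eq:unif}. The tuple $(t^l_\gamma\restriction\zeta)_{l<n}$ lies in the countable set $T_\zeta^{\,n}$, so it is constant on an uncountable set $\Gamma$ of remaining $\gamma$; call its value $(h_l)_{l<n}$.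

(a) The distinct functions $h_l,h_{l'}$ have the same domain $\zeta$, so they first differ at a point below $\zeta$, and $t^l_\gamma\supseteq h_l$, $t^{l'}_\delta\supseteq h_{l'}$.

(b) Let $\eta=\Delta(u_\gamma,u_\delta)<\min(\gamma,\delta)$. Both $u_\gamma$ and $u_\delta$ extend $h_0$, so $\eta\ge\zeta$. Below $\zeta$, $t^l_\gamma$ and $t^{l'}_\delta$ agree. On $[\zeta,\eta]$ they equal $u_\gamma$ and $u_\delta$ respectively, so they agree on $[\zeta,\eta)$ and differ at $\eta$ (Figure~\ref{fig:unif}).

Finally, $u_\gamma\in T_\gamma$, so the $u_\gamma$ are distinct.
\end{proof}

\begin{figure}[ht]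
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,1.7) rectangle (2,2.2); \node at (1,1.95) {$h_l$};
\draw (2,1.7) rectangle (6,2.2); \node at (5,1.95) {$u_\gamma$};
\draw[dashed] (6,1.7) -- (7,1.7); \draw[dashed] (6,2.2) -- (7,2.2);
\node[left] at (0,1.95) {$t^l_\gamma$};
\draw (0,0.8) rectangle (2,1.3); \node at (1,1.05) {$h_{l'}$};
\draw (2,0.8) rectangle (8,1.3); \node at (5,1.05) {$u_\delta$};
\draw[dashed] (8,0.8) -- (9,0.8); \draw[dashed] (8,1.3) -- (9,1.3);
\node[left] at (0,1.05) {$t^{l'}_\delta$};
\draw[->] (0,0.3) -- (9.4,0.3);
\draw[dotted,thick] (3.8,0.3) -- (3.8,2.5);
\foreach \x/\n in {0/0,2/\zeta,3.8/\eta,6/\gamma,8/\delta}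
  \draw (\x,0.38) -- (\x,0.22) node[below] {$\n$};
\end{tikzpicture}
\caption{Two nodes of $T$ after uniformization, drawn as functions on the ordinals. Below $\zeta$ they equal $h_l$ and $h_{l'}$, which do not depend on $\gamma,\delta$; from $\zeta$ on they copy $u_\gamma$ and $u_\delta$, which do not depend on $l,l'$ and first differ at $\eta$. The two nodes split below $\zeta$ if $h_l\ne h_{l'}$, and at $\eta$ if $h_l=h_{l'}$.}
\label{fig:unif}
\end{figure}

\begin{lemma}\label{lem:meet}
If $Y_0,\dots,Y_{n-1}\subseteq T$ are uncountable and $\zeta_0<\omega_1$, then there is $\eta\ge\zeta_0$ with $\eta\in\bigcap_{l<n}\Delta(Y_l)$.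
\end{lemma}

\begin{proof}
Since the levels of $T$ are countable, for each $\gamma\in\Lambda$ and $l<n$ there is $t^l_\gamma\in Y_l$ with domain $\ge\gamma$. Apply Lemma~\ref{lem:unif}. By Lemma~\ref{lem:nochain} there are $\gamma,\delta\in\Gamma$ with $u_\gamma,u_\delta$ incomparable; let $\eta=\Delta(u_\gamma,u_\delta)$. Part (b) with $l'=l$ gives $\eta\ge\zeta\ge\zeta_0$ and $\eta=\Delta(t^l_\gamma,t^l_\delta)\in\Delta(Y_l)$ for every $l<n$.
\end{proof}

In other words, the splitting sets of uncountable subsets of $T$ and the tails of $\omega_1$ generate a proper filter on $\omega_1$. In $V[b]$ this filter is defined from $T$ alone; it cannot tell $b$ from the rotated branches $b_k$, and so it cannot avoid a color.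

\begin{proposition}\label{prop:rich}
In $V[b]$, the coloring $\sigma_b$ is rich.
\end{proposition}

\begin{proof}
Suppose not, and fix $i\in\mathbb Z/m$ for which richness fails. Let $\varphi(c)$ say: there is an uncountable $Y\subseteq T$ such that $\sigma_c(\eta)\ne i$ for all $\eta\in\Delta(Y)$. Its parameters $T$, $(s_\eta)_{\eta<\omega_1}$, $m$, $i$ are in $V$, and $V[b]\models\varphi(b)$. By (F2) some $s\subset b$ forces $\varphi$ of the generic branch. Let $\xi=\operatorname{dom}s$ and let $b_0,\dots,b_{m-1}$ be as in Lemma~\ref{lem:shift}. Each $b_k$ is a $V$-generic branch extending $b\restriction\xi=s$, so $V[b_k]\models\varphi(b_k)$ by (F2). As $V[b_k]=V[b]$, there are in $V[b]$ uncountable sets $Y_k\subseteq T$ $(k<m)$ with $\sigma_{b_k}(\eta)\ne i$ for all $\eta\in\Delta(Y_k)$. Lemma~\ref{lem:meet}, applied in $V[b]$ with $\zeta_0=\xi+1$, gives $\eta>\xi$ in $\bigcap_{k<m}\Delta(Y_k)$. Choose $k<m$ with $\sigma_b(\eta)+k=i$ in $\mathbb Z/m$. By \eqref{eq:shift}, $\sigma_{b_k}(\eta)=i$, although $\eta\in\Delta(Y_k)$. This is a contradiction.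
\end{proof}

\section{Chain conditions of the posets $Q_I$}\label{sec:chain}

In the three propositions of this section $\sigma:\omega_1\to\mathbb Z/m$ is a coloring and $Q_I=Q_I(\sigma)$.

Richness produces one splitting level of a prescribed color, whereas two conditions have many pairs of points between them. Consider disjoint two-point conditions $\{a^0_\gamma,a^1_\gamma\}$ and $\{a^0_\delta,a^1_\delta\}$, uniformized as in Lemma~\ref{lem:unif}, with $\eta=\Delta(u_\gamma,u_\delta)$. If $h_0=h_1$, all four new pairs split at $\eta$. If $h_0\ne h_1$, the pairs $\{a^0_\gamma,a^0_\delta\}$ and $\{a^1_\gamma,a^1_\delta\}$ split at $\eta$, and the other two split at $\Delta(h_0,h_1)$, the level at which the old pair $\{a^0_\gamma,a^1_\gamma\}$ splits, whose color is already admissible. So only the color of $\eta$ has to be arranged. The same holds for all coordinates of a product at once, provided one color is admissible in every coordinate.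

\begin{proposition}\label{prop:ccc}
If $\sigma$ is rich and $i\in I_1\cap\dots\cap I_k$, then $Q_{I_1}\times\dots\times Q_{I_k}$ is ccc.
\end{proposition}

\begin{proof}
Let $(F^1_\gamma,\dots,F^k_\gamma)$, $\gamma<\omega_1$, be distinct conditions; we find two compatible ones. Apply the $\Delta$-system lemma in each coordinate in turn, and then thin out so that sizes are constant. We obtain uncountably many indices for which, for each $j$, the sets $F^j_\gamma$ have root $R^j$ and the sets $G^j_\gamma=F^j_\gamma\setminus R^j$ have a fixed size $n_j$ and are pairwise disjoint. Each ordinal belongs to $G^j_\gamma$ for at most one $\gamma$ per coordinate $j$, so for every $\beta<\omega_1$ only countably many indices $\gamma$ have some $G^j_\gamma$ meeting $\beta$. Choosing distinct indices recursively and renaming, we may assume that the conditions are indexed by $\Lambda$ and that $G^j_\gamma\subseteq[\gamma,\omega_1)$ for all $j$ and $\gamma\in\Lambda$.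

Since the conditions are distinct, $n=n_1+\dots+n_k>0$. List $G^1_\gamma$ in increasing order, then $G^2_\gamma$, and so on, to get $a^0_\gamma,\dots,a^{n-1}_\gamma$ (a point that occurs in several coordinates is listed several times). The coordinate $j(l)$ from which $a^l_\gamma$ is listed does not depend on $\gamma$. The nodes $t^l_\gamma=e_{a^l_\gamma}$ have domains $a^l_\gamma\ge\gamma$, so Lemma~\ref{lem:unif} applies, with $\zeta_0=0$. Richness applied to $U$ gives $\gamma\ne\delta$ in $\Gamma$ such that $u_\gamma,u_\delta$ are incomparable and $\eta=\Delta(u_\gamma,u_\delta)$ satisfies $\sigma(\eta)=i$.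

Fix $j$; by \eqref{eq:compat} it suffices to show $F^j_\gamma\cup F^j_\delta\in Q_{I_j}$. Take two distinct points of the union. If both lie in $F^j_\gamma$ or both in $F^j_\delta$, they satisfy the requirement of Definition~\ref{def:Q}; this covers every pair with a point in $R^j$. Otherwise the points are $a^l_\gamma$ and $a^{l'}_\delta$ with $j(l)=j(l')=j$.

If $h_l=h_{l'}$, then by Lemma~\ref{lem:unif}(b) the nodes $t^l_\gamma,t^{l'}_\delta$ are incomparable and split at $\eta$, and $\sigma(\eta)=i\in I_j$.

If $h_l\ne h_{l'}$, then Lemma~\ref{lem:unif}(a), used for $(\gamma,\delta)$ and for $(\gamma,\gamma)$, shows that $t^l_\gamma,t^{l'}_\delta$ are incomparable and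
\[\Delta(t^l_\gamma,t^{l'}_\delta)=\Delta(h_l,h_{l'})=\Delta(t^l_\gamma,t^{l'}_\gamma).\]
The points $a^l_\gamma$ and $a^{l'}_\gamma$ are distinct members of $F^j_\gamma\in Q_{I_j}$, so the color of this ordinal is in $I_j$.
\end{proof}

\begin{proposition}\label{prop:notccc}
If $I_1\cap\dots\cap I_k=\emptyset$, then $Q_{I_1}\times\dots\times Q_{I_k}$ is not ccc.
\end{proposition}

\begin{proof}
The conditions $(\{\alpha\},\dots,\{\alpha\})$, $\alpha<\omega_1$, form an antichain. If those for $\alpha\ne\beta$ were compatible, then $\{\alpha,\beta\}\in Q_{I_j}$ for all $j$ by \eqref{eq:compat}, so $e_\alpha,e_\beta$ would be incomparable with $\sigma(\Delta(e_\alpha,e_\beta))\in I_1\cap\dots\cap I_k$.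
\end{proof}

\begin{proposition}\label{prop:nolinked}
If $\sigma$ is rich and $I\subsetneq\mathbb Z/m$, then $Q_I$ has no uncountable linked subset.
\end{proposition}

\begin{proof}
Suppose that $L\subseteq Q_I$ is uncountable and linked. By the $\Delta$-system lemma there are distinct $F_\gamma\in L$ $(\gamma<\omega_1)$ with root $R$; at most one of them equals $R$, and we discard it. Pick $a_\gamma\in F_\gamma\setminus R$. These points are distinct, so $Y=\{e_{a_\gamma}:\gamma<\omega_1\}$ is uncountable. For $\gamma\ne\delta$ we have $a_\gamma,a_\delta\in F_\gamma\cup F_\delta\in Q_I$ by \eqref{eq:compat}, so $\sigma$ maps $\Delta(Y)$ into $I$. A color $i\notin I$ is omitted, contrary to richness.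
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
In $V[b]$ let $Q_I=Q_I(\sigma_b)$, a poset of size $\aleph_1$. The coloring $\sigma_b$ is rich by Proposition~\ref{prop:rich}. Propositions~\ref{prop:ccc} and~\ref{prop:notccc} give (1). In (2), finite powers are ccc by (1) with $I_1=\dots=I_k=I\ne\emptyset$, and the rest is Proposition~\ref{prop:nolinked}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $m=2$, $Q_0=Q_{\{0\}}$ and $Q_1=Q_{\{1\}}$. By Theorem~\ref{thm:strong}, both are ccc of size $\aleph_1$, the product is not ccc because $\{0\}\cap\{1\}=\emptyset$, and neither has an uncountable linked subset. So $Q_\varepsilon$, as an uncountable subset of itself, witnesses the failure of the Knaster property. The generic branch was arbitrary, so by (F2) every condition of $S$ forces this.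
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:complex}]
List the maximal faces of $K$ as $A_0,\dots,A_{m-1}$, repeating one if necessary so that $m\ge2$. Let $I_j=\{i\in\mathbb Z/m:j\in A_i\}$ and $Q_j=Q_{I_j}$. For nonempty $A$, an element $i$ lies in $\bigcap_{j\in A}I_j$ iff $A\subseteq A_i$. So the intersection is nonempty iff $A$ is contained in a maximal face, that is, iff $A\in K$. Apply Theorem~\ref{thm:strong}(1). For the example let $K$ consist of all proper subsets of $\{1,\dots,n\}$; then $m=n$, and the $I_j$ are the $n$ complements of single colors.
\end{proof}

\section{The role of the hypotheses}\label{sec:hyp}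

The axiom $PFA(S)$ is not used. Closure under initial segments (i) identifies the generic filter with the branch $b$ and puts $b\restriction\eta$ in $S$. Coherence (ii) makes the sum defining $\sigma_c(\eta)$ finite. Closure under finite modifications (iii) supplies the automorphisms of Lemma~\ref{lem:shift}. The first half of (iv) supplies the nodes $s_\eta$ and makes $b$ cofinal; the second half is not needed separately, as it follows from the first half and (iii) by changing the last value of an immediate successor.

That $S$ is Souslin is used only through (F1), the preservation of $\omega_1$, which is what allows us to apply Lemma~\ref{lem:nochain} and Fodor's lemma to $T$ in $V[b]$. Conditions (i)--(iv) alone do not give it. Let $S_0$ be the set of $s\in\omega^{<\omega_1}$ with $s(\xi)=0$ for all but finitely many $\xi$. It satisfies (i)--(iv). If $c$ is the union of a generic filter on $S_0$, then $\{\xi:c(\xi)\ne0\}$ is unbounded in $\omega_1^V$ by density and finite below each $\alpha<\omega_1^V$, so $\omega_1^V$ acquires cofinality $\omega$.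

For $T$, coherence enters through the finiteness of $D_\gamma$ in Lemma~\ref{lem:unif} and the countability of the levels. The finite-to-one property enters through Lemma~\ref{lem:nochain}. It cannot be dropped: the constant functions $e_\alpha\equiv0$ form a coherent sequence, but $Y=\{e_\alpha:\alpha<\omega_1\}$ is then a chain with $\Delta(Y)=\emptyset$, no coloring is rich, and the singletons form an uncountable antichain in every $Q_I(\sigma)$.

\begin{thebibliography}{9}
\bibitem{source}
\emph{Forcing with a coherent Souslin tree},
\texttt{http://www.math.toronto.edu/\textasciitilde stevo/todorcevic\_chain\_cond.pdf}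
\end{thebibliography}
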